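\title{Cross-sections of invariant-theoretic quotients of symmetric varieties}

\begin{abstract}
Let $G$ be a semisimple simply connected complex algebraic group, $\theta$ an involution of $G$, and $K=G^\theta$. We prove that the quotient $(G/K)/\!/K$ is an affine space and that the quotient map $G/K\to (G/K)/\!/K$ has a section all of whose points have $K$-orbits of maximal dimension. The section is built in two models, one from Steinberg's cross-section for a Coxeter element adapted to a two-coloring of the Dynkin diagram and one from companion matrices in $\mathrm{SL}_{2r+1}$, and is then transferred to $G/K$ along a subgroup with the same restricted root system. We also show that for $G$ connected semisimple and $(G^\theta)^0\subset H\subset G^\theta$, the map $G/H\to (G/H)/\!/H$ has a section if and only if $G/H$ is simply connected.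
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}
All varieties and algebraic groups are over $\mathbb C$. An \emph{involution} of an algebraic group $G$ is an automorphism $\theta$ of algebraic groups with $\theta^2=\mathrm{id}$. Let $G$ be semisimple and simply connected, $\theta$ an involution, and $K=G^\theta$ its group of fixed points. Then $K$ is reductive and the \emph{symmetric variety} $G/K$ is affine. The group $K$ acts on $G/K$ by left multiplication, and we consider the quotient in the sense of invariant theory,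
\[
\pi: G/K\longrightarrow (G/K)/\!/K=\operatorname{Spec}\mathbb C[G/K]^K .
\]
Recall that for a reductive group acting on an affine variety the ring of invariants is finitely generated, the quotient map is surjective, and each of its fibers contains exactly one closed orbit. The $K$-orbits in $G/K$ are the double cosets $KgK$, that is, the relative positions of two points of $G/K$, and $\pi$ records what invariant polynomials see of the relative position.

A point $x\in G/K$ is \emph{regular} if its stabilizer in $K$ has minimal dimension among all points, equivalently if its orbit has maximal dimension. The regular points form an open subset $(G/K)^{\mathrm{reg}}$. A \emph{cross-section} of $\pi$ is a morphism $s:(G/K)/\!/K\to G/K$ with $\pi\circ s=\mathrm{id}$ and with image in $(G/K)^{\mathrm{reg}}$. It is a normal form: for each value of the invariants it produces, algebraically in these values, a point with an orbit as large as possible. Such a point is not always the obvious one. The base point $eK$ is fixed by $K$, so it is the closed orbit of its fiber, and for $\theta\ne\mathrm{id}$ a cross-section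 has to pass through a nonclosed orbit of that fiber.

Two analogous results are known. Let $\mathfrak g=\mathfrak k\oplus\mathfrak m$ be the decomposition of the Lie algebra of $G$ into the $+1$ and $-1$ eigenspaces of $d\theta$. By a theorem of Kostant and Rallis, $\mathfrak m\to\mathfrak m/\!/K$ has a section consisting of elements whose $K$-orbits have maximal dimension. By a theorem of Steinberg \cite{St65}, the quotient $G\to G/\!/G$ of the conjugation action has a section consisting of elements whose centralizers have minimal dimension. The first result concerns the action of $K$ on the tangent space $\mathfrak m$ of $G/K$ at the base point. The second is the special case $G=H\times H$ with $\theta$ the exchange of the factors, where $G/K\cong H$ and $K\cong H$ acts by conjugation. The following question is posed in \cite{UCM}.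

\begin{quote}
\emph{Does $\pi$ admit a cross-section for every semisimple simply connected $G$ and every involution $\theta\neq\mathrm{id}$?}
\end{quote}

The two theorems suggest the answer yes, but neither yields it formally. The linear statement describes $G/K$ near one point, and the exponential map is not algebraic. Steinberg's section lives in $G$ and takes no account of $\theta$. Moreover the problem is global: in \S\ref{ss:sl2} we meet two symmetric varieties with the same Lie algebra data of which only one has a section.

\subsection{Results}
A torus $A\subset G$ is \emph{$\theta$-split} if $\theta(a)=a^{-1}$ for all $a\in A$. The answer to the question is yes.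

\begin{theorem}\label{thm:A}
Let $G$ be semisimple and simply connected, $\theta$ an involution of $G$, $K=G^\theta$, and $r$ the dimension of a maximal $\theta$-split torus. Then $(G/K)/\!/K\cong\mathbb A^r$, and there is a morphism $s:(G/K)/\!/K\to(G/K)^{\mathrm{reg}}$ with $\pi\circ s=\mathrm{id}$. The image $\Sigma$ of $s$ is closed. At each point $x\in\Sigma$ the map $\pi$ is smooth and $T_x(G/K)=T_x(Kx)\oplus T_x\Sigma$.
\end{theorem}

The second theorem shows which part of the hypothesis is needed. Regular points of $G/H$ are again those whose $H$-orbit has maximal dimension.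

\begin{theorem}\label{thm:B}
Let $G$ be connected semisimple (of any isogeny type), $\theta$ an involution of $G$, and $H$ a closed subgroup with $(G^\theta)^0\subset H\subset G^\theta$. The quotient map $G/H\to(G/H)/\!/H$ has a section (as a morphism, with no regularity condition imposed) if and only if $G/H$ is simply connected. In that case it has a section with regular image.
\end{theorem}

\subsection{The method}
Put $\sigma(g)=\theta(g)^{-1}$. This is an anti-automorphism of $G$ with $\sigma^2=\mathrm{id}$, and $G$ acts on itself by $g*x=gx\sigma(g)$. The map $gK\mapsto g\sigma(g)$ identifies $G/K$ with the closed subvariety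
\[
P=G*1=\{g\sigma(g):g\in G\}\subset G,
\]
and the action of $K$ with conjugation (Lemma~\ref{lem:P}). Let $A$ be a maximal $\theta$-split torus and $\Phi$ the set of nonzero weights of $A$ in $\mathfrak g$; it is a root system, with Weyl group $W$. We prove three facts: $P/\!/K=A/W$ (Proposition~\ref{prop:quot}); a point of $P$ is regular exactly when its centralizer in $G$ has the dimension of $Z_G(A)$ (Proposition~\ref{prop:reg}); and the cocharacter lattice of $A$ is the coroot lattice of $\Phi$ (Proposition~\ref{prop:lattice}). So the quotient depends only on the set $\Phi$, not on the dimensions of the weight spaces. This suggests looking for a small $\theta$-stable subgroup $G'$ with the same $A$ and $\Phi$, solving the problem there, and showing that regularity survives the passage from $G'$ to $G$. The last step is Proposition~\ref{prop:transfer}. When $\Phi$ is reduced, $G'$ is the group with maximal torus $A$ and root system $\Phi$, and Steinberg's section can be conjugated into $P$ (Section~\ref{sec:reduced}). When $\Phi$ is of type $BC_r$ the right subgroup is $\mathrm{SL}_{2r+1}$ (Section~\ref{sec:BC}).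 Theorem~\ref{thm:A} is assembled in Section~\ref{sec:proofA}, and Theorem~\ref{thm:B} is proved in Section~\ref{sec:proofB}.

\section{Small cases}\label{sec:small}

\subsection{The group $\mathrm{SL}_2$}\label{ss:sl2}
Let $D=\operatorname{diag}(1,-1)$, $\sigma(g)=Dg^TD$ and $\theta(g)=\sigma(g)^{-1}$. On the standard basis $e,h,f$ of $\mathfrak{sl}_2$ the differential of $\sigma$ is $e\mapsto -f$, $h\mapsto h$, $f\mapsto -e$. Comparing entries in $\sigma(k)=k^{-1}$ and in $\sigma(x)=x$ gives
\[
K=\left\{\begin{pmatrix}u&v\\ v&u\end{pmatrix}:u^2-v^2=1\right\},\qquad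
\operatorname{Fix}(\sigma)=\left\{\begin{pmatrix}a&-b\\ b&d\end{pmatrix}:ad+b^2=1\right\}.
\]
The group $K$ is a one-dimensional torus with coordinate $t=u+v$. The surface $\operatorname{Fix}(\sigma)$ is irreducible and contains the closed surface $P$, so it equals $P$. In the coordinates $c=a+d$, $p=\frac{a-d}2+b$, $q=\frac{a-d}2-b$,
\begin{equation}\label{eq:surface}
P=\{(c,p,q): pq=\tfrac14c^2-1\}.
\end{equation}
The point $(c,p,q)$ is the matrix $\frac c2+\frac p2w_++\frac q2w_-$ with $w_\pm=h\pm(f-e)$. For $N=e+f$ we have $Nw_\pm=\pm w_\pm$ and $w_\pm N=\mp w_\pm$, so $k=u+vN$ satisfies $kw_\pm k^{-1}=(u\pm v)^2w_\pm$. Thus $K$ acts by $(c,p,q)\mapsto(c,t^2p,t^{-2}q)$. The ring $\mathbb C[P]$ is spanned by the monomials $c^ip^j$ and $c^iq^j$, so $\mathbb C[P]^K=\mathbb C[c]$ and $\pi$ is the trace. The nonregular points are those with $p=q=0$, namely $\pm1$. For $c\ne\pm2$ the fiber of $\pi$ is one orbit. For $c=\pm2$ it is the cross $pq=0$, the union of a fixed point and two regular orbits; a cross-section chooses one of the two.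

Steinberg's section of $\mathrm{SL}_2$ is
\[
y(c)=\begin{pmatrix}1&c\\0&1\end{pmatrix}\begin{pmatrix}0&-1\\1&0\end{pmatrix}=\begin{pmatrix}c&-1\\1&0\end{pmatrix}.
\]
It lies in $P$, has trace $c$, and is never $\pm1$. So it is a cross-section of $\pi$. We shall need more, namely that $y(c)=g(c)\sigma(g(c))$ with $g(c)$ polynomial in $c$. Since $g\sigma(g)=(gDg^T)D$, this asks for a change of variables between the symmetric matrices $D$ and $y(c)D=\left(\begin{smallmatrix}c&1\\1&0\end{smallmatrix}\right)$. The quadratic form of the latter is $cx_1^2+2x_1x_2=2x_1(x_2+\frac c2x_1)$, which suggests passing through $\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$. Indeed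
\[
\begin{pmatrix}1&-1\\ \frac12&\frac12\end{pmatrix}D\begin{pmatrix}1&\frac12\\-1&\frac12\end{pmatrix}
=\begin{pmatrix}1&1\\ \frac12&-\frac12\end{pmatrix}\begin{pmatrix}1&\frac12\\-1&\frac12\end{pmatrix}
=\begin{pmatrix}0&1\\1&0\end{pmatrix},
\]
\[
\begin{pmatrix}1&\frac c2\\0&1\end{pmatrix}\begin{pmatrix}0&1\\1&0\end{pmatrix}\begin{pmatrix}1&0\\ \frac c2&1\end{pmatrix}
=\begin{pmatrix}\frac c2&1\\1&0\end{pmatrix}\begin{pmatrix}1&0\\ \frac c2&1\end{pmatrix}
=\begin{pmatrix}c&1\\1&0\end{pmatrix},
\]
and therefore
\begin{equation}\label{eq:sqrt}
y(c)=g(c)\,Dg(c)^TD,\qquad g(c)=\begin{pmatrix}1&\frac c2\\0&1\end{pmatrix}\begin{pmatrix}1&-1\\ \frac12&\frac12\end{pmatrix}\in\mathrm{SL}_2(\mathbb C[c]).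
\end{equation}

Now let $H$ be the fixed group of $\theta$ in $\mathrm{PGL}_2$. Its preimage in $\mathrm{SL}_2$ is $\{h:h\sigma(h)=\pm1\}$, the stabilizer of the class of $1$ in $P/\{\pm1\}$. So $\mathrm{PGL}_2/H=P/\{\pm1\}$, where $-1$ acts freely by $(c,p,q)\mapsto(-c,-p,-q)$. An element $h$ acts by $x\mapsto \pm hxh^{-1}$, so the ring of invariants is $\mathbb C[c^2]$. Suppose there is a section. Its pullback to the $c$-line lifts to a morphism $m:\mathbb A^1\to P$, because the line is simply connected. The trace of $m(c)$ has square $c^2$, so $m(c)=(\pm c,p(c),q(c))$ with a fixed sign. Since $m(-c)=\pm m(c)$ for each $c$ and the first coordinate is odd, $p$ and $q$ are odd polynomials. This contradicts $p(0)q(0)=-1$. The obstruction is that $-1$ has a fixed point on the quotient but none on $P$; this is the mechanism of Theorem~\ref{thm:B}.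

\subsection{Quadrics}\label{ss:quadrics}
Let $n\ge2$, let $G=\mathrm{Spin}_{n+1}$ act on $\mathbb C^{n+1}=\mathbb Ce_0\oplus\mathbb C^n$ with $(e_0,e_0)=1$, and let $\theta$ be induced by conjugation with the reflection in $e_0^\perp$. Then $K=\mathrm{Spin}_n$ is the stabilizer of $e_0$, and $G/K$ is the quadric $\{x_0e_0+y: x_0^2+(y,y)=1\}$. The invariants of $\mathrm{SO}_n$ on $\mathbb C^n$ are generated by $(y,y)$, so $\pi=x_0$. For $y\ne0$ we have $\mathfrak{so}_n\,y=y^\perp$: if $(w,y)=1$ and $(u,y)=0$, the skew map $v\mapsto(w,v)u-(u,v)w$ sends $y$ to $u$. So the regular points are those with $y\neq0$. Choose isotropic vectors $u_\pm\in\mathbb C^n$ with $(u_+,u_-)=-\frac12$. The map $(c,p,q)\mapsto\frac c2e_0+pu_++qu_-$ embeds the surface \eqref{eq:surface} in the quadric, induces an isomorphism of the quotients, and sends regular points to regular points. One cross-section, the one for $\mathrm{SL}_2$, serves for all $n$. This is the transfer principle in its simplest form.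

\subsection{The variety $\mathrm{SL}_3/\mathrm{SO}_3$}\label{ss:sl3}
Let $\sigma(g)=D_3g^TD_3$ on $\mathrm{SL}_3$ with $D_3=\operatorname{diag}(1,-1,1)$. On the two blocks $\mathrm{SL}_2$ it restricts to the map of \S\ref{ss:sl2}. Let $y_1,y_2$ be the images of $y(c_1),y(c_2)$ in the upper and the lower block, and $q_1$ the image of $g(c_1)$ in the upper block. Steinberg's section is
\[
y_1y_2=\begin{pmatrix}c_1&-1&0\\1&0&0\\0&0&1\end{pmatrix}\begin{pmatrix}1&0&0\\0&c_2&-1\\0&1&0\end{pmatrix}=\begin{pmatrix}c_1&-c_2&1\\1&0&0\\0&1&0\end{pmatrix},
\]
the companion matrix of $z^3-c_1z^2+c_2z-1$. Both factors lie in $P$, but the product does not: $\sigma(y_1y_2)=y_2y_1$, and concretely a $\sigma$-fixed matrix has equal entries in the corners $(1,3)$ and $(3,1)$. The remedy is \eqref{eq:sqrt}, which splits $y_1=q_1\sigma(q_1)$ into two halves: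
\[
q_1^{-1}(y_1y_2)q_1=\sigma(q_1)\,y_2\,q_1=\sigma(q_1)*y_2\in P .
\]
This is a polynomial family in $P$ conjugate to the companion matrices. Here the diagonal torus is $\theta$-split, so Propositions~\ref{prop:quot} and~\ref{prop:reg} will show that $\pi$ is given by the characteristic polynomial and that regular points of $P$ are those with two-dimensional centralizer in $\mathrm{SL}_3$. Hence the family is a cross-section. The device applies to a product of \emph{two} elements of $P$. In higher rank the Steinberg element has $r$ factors, and we shall order them so that they fall into two groups of commuting factors.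

\section{Background}\label{sec:background}

We write $\theta$ also for its differential; then $d\sigma=-\theta$. For $x\in G$ and a subspace $\mathfrak c\subset\mathfrak g$ put $\mathfrak z_{\mathfrak c}(x)=\{v\in\mathfrak c:\operatorname{Ad}(x)v=v\}$, and use the same notation for centralizers of subsets of $\mathfrak g$. The Killing form $B$ of $\mathfrak g$ is nondegenerate and invariant under all automorphisms; in particular $\mathfrak k=\mathfrak m^\perp$. For a torus $A$ we view the cocharacter lattice $X_*(A)$ inside $\mathfrak a=\operatorname{Lie}A$ and the character lattice $X^*(A)$ inside $\mathfrak a^*$ by differentiation. The map $p\mapsto\exp(2\pi ip)$ from $\mathfrak a$ to $A$ has kernel $X_*(A)$, and a homomorphism of tori is an isomorphism if it is one on cocharacter lattices.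

\subsection{Textbook facts}
\begin{itemize}
\item[(Q)] If a reductive group $\Gamma$ acts on an irreducible normal affine variety $X$, then $X/\!/\Gamma$ is normal. If $\Gamma$ is finite, the fibers of the quotient map are the orbits.
\item[(L)] In characteristic zero, $\operatorname{Lie}Z_\Gamma(x)=\mathfrak z_{\operatorname{Lie}\Gamma}(x)$ for a closed subgroup $\Gamma\subset G$; a bijective equivariant morphism of homogeneous spaces is an isomorphism; and if $G'$ is semisimple simply connected, every homomorphism $\mathfrak g'\to\mathfrak g$ is the differential of a unique homomorphism $G'\to G$ of algebraic groups.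
\item[(J)] Every $x\in G$ is uniquely a product $x=su$ of commuting semisimple and unipotent elements; $u=\exp(\log u)$ with $\log u$ nilpotent and fixed by $\operatorname{Ad}(s)$, and $\mathfrak z_{\mathfrak g}(x)$ is the centralizer of $\log u$ in $\mathfrak z_{\mathfrak g}(s)$. Semisimple conjugacy classes are closed. For a maximal torus $T$ with Weyl group $W_T$, restriction is an isomorphism $\mathbb C[G]^G\cong\mathbb C[T]^{W_T}$; in particular a conjugacy class meets $T$ in a finite set.
\item[(SL)] If $(e,h,f)$ is an $\mathfrak{sl}_2$-triple, that is $[h,e]=2e$, $[h,f]=-2f$, $[e,f]=h$, acting on a finite-dimensional module in which all eigenvalues of $h$ are even, then $\dim\ker e=\dim\ker h$: both count the irreducible summands.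
\end{itemize}
Call $a\in A$ \emph{generic} if it generates a Zariski-dense subgroup of the torus $A$, that is, if it lies in the kernel of no nontrivial character. There are countably many such kernels, so every nonempty open subset of $A$ contains generic elements. If $a$ is generic and $gag^{-1}\in A$, then $gAg^{-1}\subset A$, so $g\in N_G(A)$.

A \emph{root system} in the dual of a Euclidean space $E$ is a finite spanning set $\Phi$ of nonzero vectors that is stable under the reflections $s_\beta(\gamma)=\gamma-\langle\gamma,\beta^\vee\rangle\beta$ and has all $\langle\gamma,\beta^\vee\rangle\in\mathbb Z$. It is \emph{reduced} if $\pm\beta$ are the only roots proportional to a root $\beta$. A \emph{basis} $\beta_1,\dots,\beta_r$ of $\Phi$ is a basis of $E^*$ consisting of roots such that every root is an integral combination with coefficients of one sign. The \emph{indivisible} roots (those with $\frac12\beta\notin\Phi$) form a reduced root system with the same basis and the same Weyl group. If $\Phi$ is reduced, the simple coroots $\beta_i^\vee$ form a $\mathbb Z$-basis of the coroot lattice $\sum_\beta\mathbb Z\beta^\vee$.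 An irreducible nonreduced root system of rank $r$ is of type $BC_r$, written out in \eqref{eq:BC}.

\subsection{Quoted theorems}
\begin{itemize}
\item[(S1)] (Steinberg \cite{St68}.) If $G$ is semisimple simply connected, then $G^\theta$ and all centralizers $Z_G(s)$ of semisimple elements $s$ are connected.
\item[(S2)] (Steinberg \cite[Theorem 1.4 and \S7]{St65}.) Let $G'$ be semisimple simply connected of rank $r$, $T'$ a maximal torus with Weyl group $W$, $\beta_1,\dots,\beta_r$ the simple roots labeled in an arbitrary order, $x_i$ the corresponding root subgroups, and $n_i\in N(T')$ arbitrary representatives of the simple reflections. Then all elements $\prod_ix_i(c_i)n_i$ have centralizer of dimension $r$, and $\mathbb A^r\to G'/\!/G'=T'/W$, $c\mapsto[\prod_ix_i(c_i)n_i]$, is an isomorphism.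
\item[(Ko)] (Kostant.) In a reductive Lie algebra all regular nilpotent elements (nilpotent elements whose centralizer has dimension equal to the rank) are conjugate under the adjoint group, and the sum of simple root vectors is one of them.
\item[(RR)] (Vust; Richardson \cite{Ri82}; Kostant--Rallis; Helgason.) Let $A$ be a maximal $\theta$-split torus, $\mathfrak a=\operatorname{Lie}A$, $\mathfrak l=\operatorname{Lie}Z_G(A)$ and $\mathfrak k_0=\mathfrak z_{\mathfrak k}(\mathfrak a)$. Then $\mathfrak z_{\mathfrak m}(\mathfrak a)=\mathfrak a$, so $\mathfrak l=\mathfrak k_0\oplus\mathfrak a$. The set $\Phi\subset X^*(A)$ of nonzero weights of $A$ in $\mathfrak g=\mathfrak l\oplus\bigoplus_{\beta\in\Phi}\mathfrak g_\beta$ is a possibly nonreduced root system spanning $\mathfrak a^*$, and $N_K(A)/Z_K(A)=N_G(A)/Z_G(A)=W$, the Weyl group of $\Phi$.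
\item[(FFT)] (Weyl.) Let $V$ be a quadratic space of dimension $N$. The $\mathrm{SO}(V)$-invariant multilinear functions of vectors $v_1,\dots,v_m\in V$ are spanned by the products of scalar products $(v_i,v_j)$ and the products of one determinant $\det(v_{i_1},\dots,v_{i_N})$ with scalar products, each $v_i$ occurring exactly once.
\end{itemize}

\subsection{Restricted roots and $\mathfrak{sl}_2$-triples}
Until Section~\ref{sec:proofB}, $G$ is semisimple simply connected, and $A,\mathfrak a,\mathfrak l,\mathfrak k_0,\Phi,W$ are as in (RR), with $r=\dim A$. The elements of $\Phi$ are the \emph{restricted roots}; the spaces $\mathfrak g_\beta$ may have dimension greater than one. Since $\theta=-1$ on $\mathfrak a$, we have $\theta\mathfrak g_\beta=\mathfrak g_{-\beta}$, so the $+1$ and $-1$ eigenspaces of $\theta$ on $\mathfrak g_\beta\oplus\mathfrak g_{-\beta}$ have the same dimension. Hence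
\begin{equation}\label{eq:dim}
\dim\mathfrak m-r=\dim\mathfrak k-\dim\mathfrak k_0 .
\end{equation}
On $E=X_*(A)\otimes\mathbb R\subset\mathfrak a$ we have $B(x,x)=\sum_\beta\dim\mathfrak g_\beta\cdot\beta(x)^2$, which is positive definite because $\Phi$ spans; it is $W$-invariant because $W$ acts through $\operatorname{Ad}$. Let $t_\beta\in E$ be the $B$-dual of $\beta$. Then the coroot is $\beta^\vee=2t_\beta/B(t_\beta,t_\beta)$, and $s_\beta(x)=x-\beta(x)\beta^\vee$ on $E$. Put $Q^\vee=\sum_{\beta\in\Phi}\mathbb Z\beta^\vee$.

\begin{lemma}\label{lem:triple}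
Let $\beta\in\Phi$. The form $(u,v)\mapsto B(u,\theta v)$ on $\mathfrak g_\beta$ is symmetric and nondegenerate, and $[e,\theta e]=B(e,\theta e)\,t_\beta$ for $e\in\mathfrak g_\beta$. If $[e,\theta e]\ne0$, then for each sign $\pm$ a suitable multiple $e'$ of $e$ gives an $\mathfrak{sl}_2$-triple $(e',\beta^\vee,\pm\theta e')$. Such $e$ exist, and $Q^\vee\subset X_*(A)$.
\end{lemma}

\begin{proof}
The form is symmetric because $B(u,\theta v)=B(\theta u,v)$, and nondegenerate because $B$ pairs $\mathfrak g_\beta$ perfectly with $\mathfrak g_{-\beta}=\theta\mathfrak g_\beta$. The bracket $[e,\theta e]$ has weight $0$ and is negated by $\theta$, so it lies in $\mathfrak l\cap\mathfrak m=\mathfrak a$. For $x\in\mathfrak a$ we have $B(x,[e,\theta e])=B([x,e],\theta e)=\beta(x)B(e,\theta e)$, which gives the formula. Replacing $e$ by $\lambda e$ multiplies $[e,\theta e]$ by $\lambda^2$, so we can reach $\pm\beta^\vee$, and $\beta(\beta^\vee)=2$. A nondegenerate symmetric form on a nonzero space has a vector with $B(e,\theta e)\ne0$. By (L) the triple defines a homomorphism $\varphi:\mathrm{SL}_2\to G$, and $t\mapsto\varphi(\operatorname{diag}(t,t^{-1}))$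 is a cocharacter with differential $\beta^\vee\in\mathfrak a$, hence with values in $A$.
\end{proof}

\section{The variety $P$, its quotient and its regular points}\label{sec:P}

Inside $G$ we have Jordan decomposition and the invariant theory of conjugation; the point of the model $P$ is to make them available for $G/K$. We first record a principle that is used twice.

\begin{lemma}\label{lem:open}
Let an algebraic group $\Gamma$ act on a possibly reducible variety $Y$. If $T_y(\Gamma y)=T_yY$ for all $y\in Y$, then every orbit is open and closed in $Y$.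
\end{lemma}

\begin{proof}
We have $\dim\Gamma y=\dim T_yY\ge\dim_yY\geq\dim\Gamma y$. So $Y$ is smooth at $y$, and the locally closed set $\Gamma y$ has full dimension in the unique component of $Y$ through $y$; hence it contains a neighborhood of $y$. Thus orbits are open, and each is the complement of the union of the others.
\end{proof}

\begin{lemma}\label{lem:P}
\begin{enumerate}
\item[(a)] $P$ is open and closed in $\operatorname{Fix}(\sigma)=\{x\in G:\sigma(x)=x\}$, hence closed in $G$. The map $gK\mapsto g\sigma(g)$ is an isomorphism $G/K\cong P$ under which $K$ acts on $P$ by conjugation. Moreover $A\subset P$.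
\item[(b)] If $x\in P$, then the semisimple part of $x$ lies in $P$.
\item[(c)] If $x\in P$ is semisimple, then its $K$-orbit is closed.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\sigma(gx\sigma(g))=g\sigma(x)\sigma(g)$, the action $*$ preserves $\operatorname{Fix}(\sigma)$. Let $x\in\operatorname{Fix}(\sigma)$, and write tangent vectors of $G$ at $x$ as $\eta x$ with $\eta\in\mathfrak g$. From $\sigma(e^{t\eta}x)=xe^{-t\theta\eta}$ we see that $d\sigma(\eta x)=(-\operatorname{Ad}(x)\theta\eta)x$, so a vector $\eta x$ tangent to $\operatorname{Fix}(\sigma)$ has $\eta=-\operatorname{Ad}(x)\theta\eta$. From $e^{t\eta}*x=e^{t\eta}xe^{-t\theta\eta}$ we see that $T_x(G*x)$ consists of the vectors $(\eta-\operatorname{Ad}(x)\theta\eta)x$; for $\eta$ as before this is $2\eta x$. Lemma~\ref{lem:open} applies to the orbit $P$. The stabilizer of $1$ is $K$, so $G/K\cong P$ by (L), and $k*x=kxk^{-1}$ for $k\in K$. Finally $\sigma(a)=a$ on $A$, so $a\sigma(a)=a^2$, and every element of a torus is a square.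

(b) Let $x=su$. Then $x=\sigma(x)=\sigma(u)\sigma(s)$ is again a Jordan decomposition, so $\sigma(s)=s$ and $\sigma(u)=u$. The latter gives $d\sigma(\log u)=\log u$. So the curve $t\mapsto s\exp(t\log u)$ lies in $\operatorname{Fix}(\sigma)$ and joins $s$ to $x$. By (a), $s\in P$.

(c) The $G$-conjugacy class $C$ of $x$ is closed by (J). Since $\sigma(gxg^{-1})=\theta(g)x\theta(g)^{-1}$, the map $\sigma$ preserves $C$. At a point $x'\in C^\sigma$ every tangent vector of $C$ has the form $v_\xi=\frac d{dt}\big|_0e^{t\xi}x'e^{-t\xi}$, and $d\sigma(v_\xi)=v_{\theta\xi}$ by the same formula. If $v_\xi$ is tangent to $C^\sigma$, then $v_\xi=v_{\theta\xi}=v_{(\xi+\theta\xi)/2}$ with $\frac12(\xi+\theta\xi)\in\mathfrak k$. By Lemma~\ref{lem:open} the $K$-orbits in $C^\sigma$ are closed in $C^\sigma$, which is closed in $G$.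
\end{proof}

From now on $G/K=P$. It is smooth and irreducible of dimension $\dim\mathfrak m$. Put $A_{\mathrm{reg}}=\{a\in A:\beta(a)\ne1\text{ for all }\beta\in\Phi\}$. For $a\in A_{\mathrm{reg}}$ we have $\mathfrak z_{\mathfrak g}(a)=\mathfrak l$ and $\mathfrak z_{\mathfrak k}(a)=\mathfrak k_0$.

\begin{proposition}\label{prop:quot}
The set $K\cdot A_{\mathrm{reg}}$ is dense in $P$. The inclusion $A\subset P$ induces an isomorphism $A/W\cong P/\!/K$, and every semisimple element of $P$ is $K$-conjugate to an element of $A$.
\end{proposition}

\begin{proof}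
Let $T\supset A$ be a maximal torus of $G$. Consider $K\times A_{\mathrm{reg}}\to P$, $(k,a)\mapsto kak^{-1}$. A conjugacy class meets $A\subset T$ in a finite set, so each nonempty fiber is a finite union of cosets of groups $Z_K(a')$ with $a'\in A_{\mathrm{reg}}$ and has dimension $\dim\mathfrak k_0$. The image has dimension $\dim\mathfrak k+r-\dim\mathfrak k_0=\dim P$ by \eqref{eq:dim}, so it is dense, and $A\to P/\!/K$ is dominant.

The ring $\mathbb C[T]$ is integral over $\mathbb C[T]^{W_T}$, which consists of restrictions of class functions on $G$. Class functions restrict to $K$-invariants on $P$, and $\mathbb C[A]$ is a quotient of $\mathbb C[T]$. So $\mathbb C[A]$ is integral over the image of $\mathbb C[P]^K$, and $A\to P/\!/K$ is finite and surjective. If $x\in P$ is semisimple, choose $a\in A$ with $\pi(a)=\pi(x)$; both orbits are closed by Lemma~\ref{lem:P}(c), so they coincide.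

Since $W=N_K(A)/Z_K(A)$, we obtain a finite surjective map $A/W\to P/\!/K$, of some degree $d$; its fibers over a dense open subset have $d$ points. Choose a generic $a\in A$ above that subset. If $a'\in A$ has $\pi(a')=\pi(a)$, then $a'=kak^{-1}$ with $k\in K$, so $k\in N_K(A)$ and $a'\in Wa$. Hence $d=1$. A finite birational morphism onto a normal variety is an isomorphism, and $P/\!/K$ is normal by (Q).
\end{proof}

Regularity is defined through centralizers in $K$, which are not invariant under conjugation in $G$. Our constructions control elements only up to $G$-conjugacy, so we need the following translation.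

\begin{proposition}\label{prop:reg}
For $x\in P$ we have $2\dim\mathfrak z_{\mathfrak k}(x)=\dim\mathfrak z_{\mathfrak g}(x)+\dim\mathfrak k-\dim\mathfrak m$. The point $x$ is regular if and only if $\dim\mathfrak z_{\mathfrak g}(x)=\dim\mathfrak l$, and regular orbits have dimension $\dim P-r$.
\end{proposition}

\begin{proof}
Write $x=y\theta(y)^{-1}$ and put $\theta_x=\operatorname{Ad}(x)\theta$. Since $\operatorname{Ad}(\theta(y))^{-1}\theta=\theta\operatorname{Ad}(y)^{-1}$, we have $\theta_x=\operatorname{Ad}(y)\theta\operatorname{Ad}(y)^{-1}$, an involution with eigenspaces $\mathfrak k_x=\operatorname{Ad}(y)\mathfrak k$ and $\mathfrak m_x=\operatorname{Ad}(y)\mathfrak m$. As $\operatorname{Ad}(x)=\theta_x\theta$, we get $\mathfrak z_{\mathfrak g}(x)=\{v:\theta v=\theta_xv\}$. This space is $\theta$-stable: if $\theta v=\theta_xv=w$, then $\theta w=v=\theta_xw$. Hence $\mathfrak z_{\mathfrak g}(x)=(\mathfrak k\cap\mathfrak k_x)\oplus(\mathfrak m\cap\mathfrak m_x)$ and $\mathfrak z_{\mathfrak k}(x)=\mathfrak k\cap\mathfrak k_x=(\mathfrak m+\mathfrak m_x)^\perp$. Therefore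
\[
\dim(\mathfrak m\cap\mathfrak m_x)=2\dim\mathfrak m-\bigl(\dim\mathfrak g-\dim\mathfrak z_{\mathfrak k}(x)\bigr)=\dim\mathfrak m-\dim\mathfrak k+\dim\mathfrak z_{\mathfrak k}(x),
\]
and adding $\dim\mathfrak z_{\mathfrak k}(x)$ gives the formula. The dimension of the kernel of $\operatorname{Ad}(x)-1:\mathfrak k\to\mathfrak g$ takes its minimum on a nonempty open subset of $P$, which meets the dense set $K\cdot A_{\mathrm{reg}}$. There $\dim\mathfrak z_{\mathfrak k}=\dim\mathfrak k_0$ and $\dim\mathfrak z_{\mathfrak g}=\dim\mathfrak l$. By the formula the two dimensions determine each other, and the orbit dimension is $\dim\mathfrak k-\dim\mathfrak k_0=\dim P-r$ by \eqref{eq:dim}.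
\end{proof}

\section{Alcoves and the cocharacter lattice of $A$}\label{sec:lattice}

The quotient $A/W$ depends on the lattice $X_*(A)$, which lies between $Q^\vee$ and the lattice of all $x\in E$ with $\beta(x)\in\mathbb Z$ for $\beta\in\Phi$. To compare $G$ with a subgroup we must know it exactly. The tool is a fixed point statement, which is also the source of the obstruction in Theorem~\ref{thm:B}.

\begin{lemma}\label{lem:alcove}
Let $x\in E$ satisfy $\beta(x)\in\mathbb Z$ for all $\beta\in\Phi$. Then there are $w\in W$, $q\in Q^\vee$ and $p\in E$ with $w(p+x)+q=p$ and $\beta(p)\notin\mathbb Z$ for all $\beta\in\Phi$.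
\end{lemma}

\begin{proof}
Consider the hyperplanes $\{\beta=k\}$ in $E$ with $\beta\in\Phi$, $k\in\mathbb Z$, and call the connected components of their complement alcoves. On an alcove each $\beta$ takes values strictly between two consecutive integers; since $\Phi$ spans, alcoves are bounded. The reflection in $\{\beta=k\}$ is $y\mapsto s_\beta(y)+k\beta^\vee$. It sends $\{\gamma=m\}$ to $\{s_\beta\gamma=m-k\langle\gamma,\beta^\vee\rangle\}$, so it permutes the alcoves. The group $\Gamma_0$ generated by these reflections consists of maps $y\mapsto wy+q$ with $w\in W$, $q\in Q^\vee$. It is transitive on alcoves: a segment in general position between two alcoves crosses one hyperplane at a time, and the alcoves before and after a crossing are exchanged by the reflection in that hyperplane.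

Translation by $x$ permutes the hyperplanes, hence the alcoves. So for a fixed alcove $C$ there are $w,q$ such that the isometry $\tau(y)=w(y+x)+q$ preserves $C$. Then $\tau$ fixes the center of mass $p$ of $C$. The number $\beta(p)$ is the average of $\beta$ over $C$, so it lies strictly between two consecutive integers.
\end{proof}

\begin{proposition}\label{prop:lattice}
If $G$ is simply connected, then $X_*(A)=Q^\vee$.
\end{proposition}

\begin{proof}
One inclusion is in Lemma~\ref{lem:triple}. Let $x\in X_*(A)$, and take $w,q,p$ as in Lemma~\ref{lem:alcove}. Put $a=\exp(2\pi ip)$. Since $p-wp=wx+q\in X_*(A)$, we have $w(a)=a$. Since $\beta(p)\notin\mathbb Z$, we have $a\in A_{\mathrm{reg}}$, so $Z_G(A)\subset Z_G(a)$ have the same Lie algebra $\mathfrak l$. By (S1) $Z_G(a)$ is connected, so the two groups are equal. A representative of $w$ in $N_G(A)$ centralizes $a$, hence lies in $Z_G(A)$. So $w=1$ and $x=-q\in Q^\vee$.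
\end{proof}

For $\mathrm{PGL}_2$ with the involution of \S\ref{ss:sl2}, $A$ is the diagonal torus and $X_*(A)=\mathbb Z\cdot\frac12\beta^\vee$, so the proposition fails without simple connectedness.

\section{Transfer from a subgroup}\label{sec:transfer}

Call a morphism $m:\mathbb A^r\to P$ a \emph{parametrized cross-section} if its image lies in $P^{\mathrm{reg}}$ and $\pi\circ m:\mathbb A^r\to P/\!/K$ is an isomorphism. Then $m\circ(\pi m)^{-1}$ is a cross-section of $\pi$.

\begin{proposition}\label{prop:transfer}
Let $G'$ be semisimple simply connected with an involution $\theta'$, and let $j:G'\to G$ be a homomorphism with finite kernel and $j\theta'=\theta j$. Let $K',P'$ be defined for $(G',\theta')$, let $A'$ be a maximal $\theta'$-split torus and $\Phi'$ its restricted root system. Assume: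
\begin{enumerate}
\item[(T1)] $j$ restricts to an isomorphism $A'\to A$ under which the sets $\Phi'$ and $\Phi$ correspond;
\item[(T2)] $T'=Z_{G'}(A')$ is a torus.
\end{enumerate}
Let $m':\mathbb A^r\to P'$ be a morphism such that $\mathbb A^r\to P'\to P'/\!/K'$ is an isomorphism and $\dim Z_{G'}(m'(c))=\operatorname{rk}G'$ for all $c$. Then $jm'$ is a parametrized cross-section for $(G,\theta)$.
\end{proposition}

The difficulty is regularity. The algebra $\mathfrak g$ may be much larger than $\mathfrak g'$, and we know nothing about it as a $\mathfrak g'$-module except its weights for $A$. So we put the unipotent part of a point of $P'$ into an $\mathfrak{sl}_2$-triple whose semisimple element lies in $\mathfrak a$; then the weights of $A$ suffice to compute the centralizer.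

\begin{proof}
We identify $A'$ with $A$ and $\mathfrak g'$ with a subalgebra of $\mathfrak g$. From $j\theta'=\theta j$ we get $j(P')\subset P$ and $j(K')\subset K$, hence a map $P'/\!/K'\to P/\!/K$.

\emph{The quotients.} By Proposition~\ref{prop:quot} this map is $A/W'\to A/W$, where $W'$ and $W$ are generated by the reflections attached to the roots in $\Phi'=\Phi$. These reflections depend only on the set $\Phi$: if $s,s'$ are two reflections that preserve $\Phi$ and negate $\beta$, then $ss'$ is trivial on $\mathbb R\beta$ and on $E^*/\mathbb R\beta$, so it is unipotent, and it permutes a finite spanning set, so it has finite order; hence $ss'=1$. Thus $W'=W$, the map of quotients is an isomorphism, and so is $\pi jm'$.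

\emph{Normal form of a regular point.} Let $x'\in P'$ with $\dim Z_{G'}(x')=\operatorname{rk}G'$. We show that $j(x')$ is regular. By Lemma~\ref{lem:P}(b) and Proposition~\ref{prop:quot} for $G'$, after conjugating by $K'$ we may assume that the Jordan decomposition is $x'=a\exp e$ with $a\in A$. By (T2), $T'$ is a maximal torus of $G'$ (the centralizer of a torus contains one), and it is $\theta'$-stable. Let $\mathfrak t'$ be its Lie algebra and $R'$ its set of roots in $\mathfrak g'$. The algebra $\mathfrak z_{\mathfrak g'}(a)$ is reductive with Cartan subalgebra $\mathfrak t'$ and root system $R'_a=\{\gamma\in R':\gamma(a)=1\}$. By (J) the centralizer of $e$ in it has dimension $\operatorname{rk}G'$, so $e$ is a regular nilpotent element of $\mathfrak z_{\mathfrak g'}(a)$.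

\emph{A triple with semisimple element in $\mathfrak a$.} By (T2) the centralizer of $\mathfrak a$ in $\mathfrak g'$ is $\mathfrak t'$, so no $\gamma\in R'$ is trivial on $A$. Choose $\lambda\in E$ with $\gamma(\lambda)\ne0$ for all $\gamma\in R'$, and let $R_a'^+=\{\gamma\in R'_a:\gamma(\lambda)>0\}$, a positive system with simple roots $\gamma_1,\dots,\gamma_l$. The involution $\theta'$ permutes $R'$, compatibly with its action on coroots, and $-\gamma\circ\theta'$ has the same restriction to $A$ as $\gamma$. Since $R_a'^+$ is defined by conditions on this restriction, $\gamma\mapsto-\gamma\circ\theta'$ permutes $R_a'^+$. Hence $h=\sum_{\gamma\in R_a'^+}\gamma^\vee$ satisfies $\theta'h=-h$, and $h\in\mathfrak z_{\mathfrak m'}(\mathfrak a)=\mathfrak a$ by (RR) for $G'$. The sum of the positive coroots takes the value $2$ on each simple root, so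
\begin{equation}\label{eq:height}
\gamma(h)=2\operatorname{ht}(\gamma)\in2\mathbb Z\setminus\{0\}\qquad(\gamma\in R'_a),
\end{equation}
where $\operatorname{ht}(\gamma)$ is the sum of the coefficients of $\gamma$ in the $\gamma_i$. Write $h=\sum_i\mu_i\gamma_i^\vee$, and choose root vectors $e_i,f_i$ for $\pm\gamma_i$ with $[e_i,f_i]=\gamma_i^\vee$. Since $[e_i,f_k]=0$ for $i\ne k$, the elements $e_0=\sum e_i$, $h$, $f_0=\sum\mu_if_i$ satisfy the relations of an $\mathfrak{sl}_2$-triple in $\mathfrak z_{\mathfrak g'}(a)$. (They are all zero if $R'_a$ is empty, which does no harm below.) By (Ko), $e$ is conjugate to $e_0$ under $Z_{G'}(a)$.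

\emph{The centralizer in $\mathfrak g$.} The element $j(x')$ is $G$-conjugate to $a\exp e_0$. By (J), $\dim\mathfrak z_{\mathfrak g}(j(x'))$ is the dimension of the kernel of $\operatorname{ad}e_0$ on
\[
\mathfrak z_{\mathfrak g}(a)=\mathfrak l\oplus\bigoplus_{\beta\in\Phi,\ \beta(a)=1}\mathfrak g_\beta ,
\]
a module over the triple. As $h\in\mathfrak a$, it acts by $0$ on $\mathfrak l$ and by the scalar $\beta(h)$ on $\mathfrak g_\beta$. If $\beta(a)=1$, then by (T1) $\beta=\gamma|_A$ for some $\gamma\in R'$, and $\gamma(a)=1$; so $\beta(h)=\gamma(h)$ is even and nonzero by \eqref{eq:height}. By (SL) the kernel of $\operatorname{ad}e_0$ has dimension $\dim\mathfrak l$, and $j(x')$ is regular by Proposition~\ref{prop:reg}.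
\end{proof}

Both halves of (T1) matter: the isomorphism of tori identifies the quotients, and the equality of the sets of roots gives even nonzero weights. Section~\ref{ss:fail} shows what happens when $\Phi'$ is smaller than $\Phi$.

\section{Reduced restricted root systems}\label{sec:reduced}

The simplest way to satisfy (T2) is to make $A$ a maximal torus of $G'$. We obtain such a $G'$ by choosing one vector in each simple restricted root space. The next lemma holds whether or not $\Phi$ is reduced. Let $\beta_1,\dots,\beta_r$ be a basis of $\Phi$. By Lemma~\ref{lem:triple} choose $e_i\in\mathfrak g_{\beta_i}$ with $[e_i,\theta e_i]=\beta_i^\vee$, and put $f_i=\theta e_i$, $h_i=\beta_i^\vee$.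

\begin{lemma}\label{lem:split}
The subalgebra $\mathfrak s\subset\mathfrak g$ generated by all $e_i,f_i$ is $\theta$-stable and semisimple, with Cartan subalgebra $\mathfrak a$, Chevalley generators $e_i,h_i,f_i$, simple roots $\beta_i$, and root system the set of indivisible roots of $\Phi$.
\end{lemma}

\begin{proof}
The involution $\theta$ exchanges $e_i$ and $f_i$. Let $a_{ij}=\langle\beta_j,\beta_i^\vee\rangle$, the Cartan matrix of the system of indivisible roots. Serre's theorem states that the semisimple Lie algebra with this Cartan matrix is presented by generators $e_i,h_i,f_i$ and the relations $[h_i,h_j]=0$, $[e_i,f_j]=\delta_{ij}h_i$, $[h_i,e_j]=a_{ij}e_j$, $[h_i,f_j]=-a_{ij}f_j$, and $\operatorname{ad}(e_i)^{1-a_{ij}}e_j=0=\operatorname{ad}(f_i)^{1-a_{ij}}f_j$ for $i\ne j$. The relations with $h_i$ on the left hold because $e_j,f_j$ have weights $\pm\beta_j$. For $i\ne j$ the vector $\beta_i-\beta_j$ has coefficients of both signs, so it is not in $\Phi\cup\{0\}$, and $[e_i,f_j]=0$. The element $\operatorname{ad}(e_i)^{1-a_{ij}}e_j$ has weight $\beta_j+(1-a_{ij})\beta_i=s_{\beta_i}(\beta_j-\beta_i)\notin\Phi\cup\{0\}$,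 so it vanishes; applying $\theta$ gives the relation for the $f$'s. Thus $\mathfrak s$ is a quotient of the presented algebra. The kernel is a sum of simple ideals, each simple ideal contains one of the generators $h_i$, and these have nonzero images. So the kernel is $0$. The $h_i$ form a basis of $\mathfrak a$.
\end{proof}

\begin{proposition}\label{prop:reduced}
If $\Phi$ is reduced, then $(G,\theta)$ has a parametrized cross-section.
\end{proposition}

\begin{proof}
Let $G'$ be the simply connected group with Lie algebra $\mathfrak s$, and let $j:G'\to G$ and $\theta':G'\to G'$ be the homomorphisms given by (L) for the inclusion and for $\theta|_{\mathfrak s}$. By uniqueness in (L), $\theta'^2=\mathrm{id}$ and $j\theta'=\theta j$; the kernel of $j$ is finite. The maximal torus $T'$ with Lie algebra $\mathfrak a$ is $\theta'$-split, so $A'=T'$ and (T2) holds. Since $\Phi$ is reduced, $\Phi'=\Phi$ by Lemma~\ref{lem:split}. Since $G'$ is simply connected, $X_*(T')=\bigoplus\mathbb Z\beta_i^\vee=Q^\vee$, and this is $X_*(A)$ by Proposition~\ref{prop:lattice}. So (T1) holds.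

Let $\varphi_i:\mathrm{SL}_2\to G'$ be given by $(e_i,h_i,f_i)$ and let $\sigma'(g)=\theta'(g)^{-1}$. We have $d\sigma'(e_i)=-f_i$, $d\sigma'(h_i)=h_i$, $d\sigma'(f_i)=-e_i$. Comparing with \S\ref{ss:sl2} gives $\sigma'(\varphi_i(g))=\varphi_i(Dg^TD)$. Put $y_i(c)=\varphi_i(y(c))$ and $q_i(c)=\varphi_i(g(c))$. Then $y_i(c)=x_i(c)n_i$, where $x_i(c)=\varphi_i\left(\begin{smallmatrix}1&c\\0&1\end{smallmatrix}\right)$ is the root subgroup and $n_i=\varphi_i\left(\begin{smallmatrix}0&-1\\1&0\end{smallmatrix}\right)$ represents the simple reflection, and \eqref{eq:sqrt} gives $y_i(c)=q_i(c)\sigma'(q_i(c))$.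

The Dynkin diagram of $G'$ is a forest, so its vertices split into two sets $I_0,I_1$ with no edge inside either set. For $i\ne i'$ in the same set, $a_{ii'}=0$, so by the Serre relations $e_i,f_i$ commute with $e_{i'},f_{i'}$, and the groups $\varphi_i(\mathrm{SL}_2)$, $\varphi_{i'}(\mathrm{SL}_2)$ commute. For $c\in\mathbb A^r$ and $k=0,1$ put $Q_k=\prod_{i\in I_k}q_i(c_i)$ and $Y_k=\prod_{i\in I_k}y_i(c_i)$. By commutativity $Y_k=Q_k\sigma'(Q_k)\in P'$. The Steinberg element for an order that lists $I_0$ before $I_1$ is $Y(c)=Y_0Y_1$. As in \S\ref{ss:sl3}, define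
\[
m'(c)=Q_0^{-1}Y(c)\,Q_0=\sigma'(Q_0)\,Y_1\,Q_0=\sigma'(Q_0)*Y_1 .
\]
Then $m':\mathbb A^r\to P'$ is a morphism and $m'(c)$ is $G'$-conjugate to $Y(c)$. By (S2), $\dim Z_{G'}(m'(c))=r=\operatorname{rk}G'$. In the chain of restriction maps $\mathbb C[G']^{G'}\to\mathbb C[P']^{K'}\to\mathbb C[T']^W$ the composite is an isomorphism by (J) and the second map is one by Proposition~\ref{prop:quot}. So $P'/\!/K'\cong G'/\!/G'$, and in these terms $\mathbb A^r\to P'/\!/K'$ is $c\mapsto[Y(c)]$, an isomorphism by (S2). Proposition~\ref{prop:transfer} applies.
\end{proof}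

\begin{remark}
Let $G=H\times H$ with $\theta$ the exchange, so $P=\{(x,x^{-1})\}\cong H$. One may take $G'=H$, with $\theta'$ exchanging the Chevalley generators $e_i,f_i$ of $\operatorname{Lie}H$, and $j(g)=(g,\theta'(g))$. For $x\in P'$ we have $j(x)=(x,x^{-1})$, so $j|_{P'}$ is the inclusion $P'\subset H$, and the construction returns Steinberg's section, conjugated pointwise by $Q_0$.
\end{remark}

\section{Restricted root systems of type $BC_r$}\label{sec:BC}

In this section $r\ge1$ and
\begin{equation}\label{eq:BC}
\Phi=\{\pm\varepsilon_i\pm\varepsilon_j\ (i<j),\ \pm\varepsilon_i,\ \pm2\varepsilon_i\},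
\end{equation}
where $\varepsilon_1,\dots,\varepsilon_r$ are orthogonal of equal length. Let $\varepsilon_i^*$ be the dual basis of $\mathfrak a$. The coroots are $(\pm\varepsilon_i\pm\varepsilon_j)^\vee=\pm\varepsilon_i^*\pm\varepsilon_j^*$, $\varepsilon_i^\vee=2\varepsilon_i^*$ and $(2\varepsilon_i)^\vee=\varepsilon_i^*$, so $Q^\vee=\bigoplus\mathbb Z\varepsilon_i^*$. The group $W$ permutes the $\varepsilon_i$ and changes their signs. We take the basis $\beta_i=\varepsilon_i-\varepsilon_{i+1}$ $(i<r)$, $\beta_r=\varepsilon_r$.

\subsection{Why split subgroups fail}\label{ss:fail}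
A group with maximal torus $A$ has a reduced root system, so it cannot satisfy (T1). The failure is real. Take $G=\mathrm{SL}_3$ with $\theta$ the conjugation by the permutation matrix exchanging the first and third basis vectors. Then $A=\{\operatorname{diag}(t,1,t^{-1})\}$, $\Phi=\{\pm\varepsilon,\pm2\varepsilon\}$, and $\mathfrak l$ is the diagonal subalgebra; so $x\in P$ is regular if and only if $\dim Z_G(x)=2$. Lemma~\ref{lem:triple} offers two homomorphisms $\mathrm{SL}_2\to G$ along which to transport $y(c)$. For the root $\varepsilon$, $\operatorname{diag}(t,t^{-1})$ maps to $\operatorname{diag}(t^2,1,t^{-2})$, and $y(0)$, with eigenvalues $\pm i$, maps to a conjugate of $\operatorname{diag}(-1,1,-1)$, whose centralizer has dimension $4$. For the root $2\varepsilon$ the image is the $\mathrm{SL}_2$ in the four corners, and $y(2)$ maps to a unipotent element with Jordan blocks of sizes $2$ and $1$, whose centralizer again has dimension $4$. In the notation of \eqref{eq:height}, the first choice has $(2\varepsilon)(h)=0$ and the second has $\varepsilon(h)=1$. So we must use a model whose restricted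 root system is all of $BC_r$ and in which $Z_{G'}(A')$ is still a torus.

\subsection{The model $\mathrm{SL}_{2r+1}$}\label{ss:model}
Let $V$ have basis $v_{-r},\dots,v_r$, let $N=2r+1$, and let $J\in\mathrm{GL}(V)$ be given by $Jv_k=v_{-k}$. It has eigenvalue $+1$ with multiplicity $r+1$ and $-1$ with multiplicity $r$. Let $G'=\mathrm{SL}(V)$, $\theta'(g)=JgJ$, and let $A'$ be the torus of the maps $v_i\mapsto t_iv_i$, $v_{-i}\mapsto t_i^{-1}v_{-i}$, $v_0\mapsto v_0$ $(1\le i\le r)$. It is $\theta'$-split. Write $\varepsilon_i$ for the character $t_i$. The weights $\pm\varepsilon_i,0$ of $A'$ in $V$ are distinct, so $Z_{G'}(A')$ is the diagonal torus $T'$. On $\operatorname{Lie}T'$ the involution exchanges the entries at $k$ and $-k$, so its $-1$ eigenspace is $\operatorname{Lie}A'$; hence $A'$ is maximal $\theta'$-split. The restricted roots are the differences of distinct weights of $V$, which form the set \eqref{eq:BC}, and $X_*(A')=\bigoplus\mathbb Z\varepsilon_i^*$.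

For $c=(c_1,\dots,c_r)$ and $c_0=1$ put
\[
\chi_c(z)=(z-1)\sum_{k=0}^r(-1)^kc_k\,z^k(z^2+1)^{r-k}.
\]
This polynomial is monic of degree $N$ with constant term $-1$, and $\chi_c(z^{-1})=-z^{-N}\chi_c(z)$, since each $z^k(z^2+1)^{r-k}$ is multiplied by $z^{-2r}$ under $z\mapsto z^{-1}$. It determines $c$, because the polynomials $z^k(z^2+1)^{r-k}$ vanish to different orders at $0$.

\begin{lemma}\label{lem:Pmodel}
\begin{enumerate}
\item[(a)] $P'$ is the set of products $IJ$, where $I$ is an involution of $V$ with the same eigenvalue multiplicities as $J$.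
\item[(b)] There is an isomorphism $P'/\!/K'\cong\mathbb A^r$ under which $x\in P'$ maps to $c$ if and only if the characteristic polynomial of $x$ is $\chi_c$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $y\theta'(y)^{-1}=(yJy^{-1})J$. An involution with the multiplicities of $J$ is $yJy^{-1}$ for some $y\in\mathrm{GL}(V)$, and multiplying $y$ by a scalar we get $\det y=1$.

(b) Put $u_i=t_i+t_i^{-1}$. The invariants of the sign changes in $\mathbb C[A']$ are $\mathbb C[u_1,\dots,u_r]$, so $\mathbb C[A']^W=\mathbb C[c_1,\dots,c_r]$, where $c_k$ is the $k$th elementary symmetric function of the $u_i$. By Proposition~\ref{prop:quot} this gives $P'/\!/K'\cong\mathbb A^r$. The characteristic polynomial of $a\in A'$ is $(z-1)\prod_i\bigl((z^2+1)-u_iz\bigr)=\chi_{c(a)}(z)$. The coefficients of the characteristic polynomial are $K'$-invariant, so every $x$ above $c$ has characteristic polynomial $\chi_c$, and $\chi_c$ determines $c$.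
\end{proof}

We look for $x\in P'$ with characteristic polynomial $\chi_c$ and minimal centralizer, that is, with a cyclic vector. Then $V\cong\mathbb C[z,z^{-1}]/(\chi_c)$ with $x$ acting as $z$. The relation $JxJ=JI=x^{-1}$ suggests letting $J$ act by $z\mapsto z^{-1}$. That relation says only that $xJ$ is an involution, that is, $x\in\operatorname{Fix}(\sigma')$; membership in $P'$ requires in addition the right multiplicities.

\begin{proposition}\label{prop:model}
There is a morphism $m':\mathbb A^r\to P'$ such that $\mathbb A^r\to P'\to P'/\!/K'$ is an isomorphism and $\dim Z_{G'}(m'(c))=2r=\operatorname{rk}G'$ for all $c$.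
\end{proposition}

\begin{proof}
Let $\mathcal O=\mathbb C[c_1,\dots,c_r]$, let $\chi\in\mathcal O[z]$ be the universal $\chi_c$, and $R=\mathcal O[z]/(\chi)$. Since $\chi$ is monic, $R$ is free over $\mathcal O$ with basis $1,\dots,z^{2r}$. Since $\chi(0)=-1$, $z$ is a unit of $R$, so $R=\mathcal O[z,z^{-1}]/(\chi)$ and $z^{-r},\dots,z^r$ is also a basis. Identify $R$ with $\mathcal O\otimes V$ by $z^k\mapsto v_k$. Since $\chi(z^{-1})$ is a unit multiple of $\chi(z)$, the map $f(z)\mapsto f(z^{-1})$ is well defined on $R$, and it exchanges $z^k$ and $z^{-k}$; so it is $J$. Let $m'(c)$ be the matrix of multiplication by $z$, which is polynomial in $c$, and put $I=m'(c)J$, the map $f(z)\mapsto zf(z^{-1})$. Applying it twice gives $z\cdot z^{-1}f(z)$, so $I^2=1$. On the span $R_1$ of $z^{-r+1},\dots,z^r$ it exchanges $z^k$ and $z^{1-k}$ for $1\le k\le r$, so it has eigenvalues $+1$ and $-1$ there, $r$ times each. The relation $z^{-r}\chi=0$ reads $z^{r+1}-z^{-r}\in R_1$, so $Iz^{-r}=z^{r+1}\equiv z^{-r}$ modulo $R_1$. Hence for every value of $c$ the involution $I$ has the multiplicities of $J$, and $m'(c)=IJ\in P'$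 by Lemma~\ref{lem:Pmodel}(a). The characteristic polynomial of multiplication by $z$ on $\mathbb C[z]/(\chi_c)$ is $\chi_c$, so by Lemma~\ref{lem:Pmodel}(b) the composite $\mathbb A^r\to P'/\!/K'\cong\mathbb A^r$ is the identity. The endomorphisms commuting with $m'(c)$ are the multiplications by elements of $\mathbb C[z]/(\chi_c)$, a space of dimension $N$; so the centralizer in $\mathrm{SL}(V)$ has dimension $N-1$.
\end{proof}

\begin{example}
For $r=1$, $\chi_c=(z-1)(z^2-cz+1)=z^3-(c+1)z^2+(c+1)z-1$. In the basis $z^{-1},1,z$,
\[
m'(c)=\begin{pmatrix}0&0&1\\1&0&-(c+1)\\0&1&c+1\end{pmatrix},\qquad I=m'(c)J=\begin{pmatrix}1&0&0\\-(c+1)&0&1\\c+1&1&0\end{pmatrix},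
\]
and $I$ is an involution of trace $1$. This is a cross-section for the pair of \S\ref{ss:fail}.
\end{example}

\subsection{An invariant-theoretic lemma}
It remains to find the model inside $G$. Lemma~\ref{lem:split} provides a subalgebra of type $B_r$, and $\mathfrak{sl}(V)$ is built from $\mathfrak{so}(V)$ and one more module. We recall the facts needed. Let $V$ be a quadratic space of dimension $N=2r+1$. The form identifies $V\otimes V$ with $\operatorname{End}(V)$, skew tensors with $\mathfrak{so}(V)$, and symmetric tensors with self-adjoint maps. Let $S_0^2V$ be the space of traceless self-adjoint maps, so that $\mathfrak{sl}(V)=\mathfrak{so}(V)\oplus S^2_0V$. With the usual coordinates, in which $V$ has weights $\pm\varepsilon_i,0$, the irreducible $\mathfrak{so}(V)$-modules of highest weight $0$, $\varepsilon_1$, $2\varepsilon_1$ and (for $r\ge2$) $\varepsilon_1+\varepsilon_2$ are $\mathbb C$, $V$, $S_0^2V$ and $\mathfrak{so}(V)$; for $r=1$, $\mathfrak{so}(V)\cong V$. Each is self-dual, through the quadratic form or the trace form.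

\begin{lemma}\label{lem:fft}
The space $\operatorname{Hom}_{\mathfrak{so}(V)}(\Lambda^2S^2_0V,M)$ is zero for $M=\mathbb C$, for $M=S_0^2V$, and for $M=V$ with $r\ge2$. For $M=\mathfrak{so}(V)$ it is spanned by the commutator.
\end{lemma}

\begin{proof}
By self-duality and connectedness of $\mathrm{SO}(V)$, the space in question is that of $\mathrm{SO}(V)$-invariant trilinear functions $F(\mathsf A,\mathsf B,\mathsf C)$ on $S_0^2V\times S_0^2V\times M$ that are alternating in $(\mathsf A,\mathsf B)$. Since $S_0^2V$ and $\mathfrak{so}(V)$ are direct summands of $V\otimes V$, composing with the projections extends $F$ to an invariant multilinear function of vectors: two vectors $a,a'$ for $\mathsf A$, two vectors $b,b'$ for $\mathsf B$, and zero, one or two for $\mathsf C$. So $F$ is the restriction of a combination of the functions in (FFT). In an orthonormal basis, a product of scalar products is a contraction of the matrix indices in pairs.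

Let $M$ be $\mathbb C$, $S_0^2V$ or $\mathfrak{so}(V)$. The number of vectors is even and $N$ is odd, so a determinant would leave an odd number of vectors for the scalar products; no determinant occurs. A contraction of the two indices of one matrix is its trace, which is $0$. For $M=\mathbb C$ there remains $\operatorname{tr}(\mathsf{AB})$, which is symmetric; so $F=0$. In the other two cases let $n_{\mathsf{AB}},n_{\mathsf{AC}},n_{\mathsf{BC}}$ be the numbers of contractions between the matrices. Any two of them add up to $2$, so each is $1$, and since each matrix is symmetric or skew the result is $\pm\operatorname{tr}(\mathsf{ABC})$. Transposing gives $\operatorname{tr}(\mathsf{ABC})=\operatorname{tr}(\mathsf C^T\mathsf{BA})=\pm\operatorname{tr}(\mathsf{BAC})$, with $+$ for symmetric and $-$ for skew $\mathsf C$. So $F=0$ for $M=S_0^2V$, and for $M=\mathfrak{so}(V)$ the space has dimension at most one. The commutator of two symmetric matrices is skew and not always zero, so it spans.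

Let $M=V$ and $r\ge2$. There are five vectors, so a determinant must occur. As $N\ge5$, this forces $N=5$ and the function $\det(a,a',b,b',u)$, which is alternating in $a,a'$ and vanishes on symmetric tensors.
\end{proof}

\subsection{A $\theta$-stable copy of $\mathfrak{sl}_{2r+1}$}
By Lemma~\ref{lem:split}, $\mathfrak s$ is simple of type $B_r$ with roots $\pm\varepsilon_i\pm\varepsilon_j,\pm\varepsilon_i$. Fix an identification $\mathfrak s=\mathfrak{so}(V)$ such that the weights of $\mathfrak a$ in $V$ are $\pm\varepsilon_i,0$.

\begin{proposition}\label{prop:sl}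
The inclusion $\mathfrak{so}(V)=\mathfrak s\subset\mathfrak g$ extends to an injective homomorphism $\mathfrak{sl}(V)\to\mathfrak g$ with $\theta$-stable image.
\end{proposition}

Any nonzero vector of $\mathfrak g_{2\varepsilon_1}$ generates a copy of $S_0^2V$. When $\dim\mathfrak g_{2\varepsilon_1}>1$ there are many copies, and $\theta$ may move them. We choose a generator $\xi$ such that $\theta\xi$ is the lowest weight vector of the same copy, up to a scalar, and such that $[\xi,\theta\xi]\ne0$.

\begin{proof}
\emph{The generator.} Let $e$ span the root space $\mathfrak s_{\varepsilon_1}$. Then $\theta e$ spans $\mathfrak s_{-\varepsilon_1}$, so $[e,\theta e]\ne0$, and by Lemma~\ref{lem:triple} we may scale $e$ so that $(e,\varepsilon_1^\vee,f)$ with $f=-\theta e$ is an $\mathfrak{sl}_2$-triple, with homomorphism $\varphi:\mathrm{SL}_2\to G$. Put $n=\exp(\frac\pi2(e-f))=\varphi\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$. The sign in $f$ was chosen so that $e-f=e+\theta e\in\mathfrak k$; hence $n\in K$ and $\operatorname{Ad}(n)$ commutes with $\theta$. The map $\operatorname{Ad}(n)$ fixes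 $\ker\varepsilon_1\subset\mathfrak a$ and negates $\varepsilon_1^\vee$, so it sends $\mathfrak g_{-2\varepsilon_1}$ to $\mathfrak g_{2\varepsilon_1}$. The element $n^2=\varphi(-1)=\varepsilon_1^\vee(-1)\in A$ acts trivially on $\mathfrak l$ and by $(-1)^{\langle\gamma,\varepsilon_1^\vee\rangle}$ on $\mathfrak g_\gamma$. Since $\varepsilon_1^\vee=2\varepsilon_1^*$, the exponent is even, and $\operatorname{Ad}(n)^2=1$. So $\tau=\operatorname{Ad}(n)\theta$ preserves $\mathfrak g_{2\varepsilon_1}$ and $\tau^2=1$. It preserves the form of Lemma~\ref{lem:triple}: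
\[
B(\tau u,\theta\tau v)=B(\operatorname{Ad}(n)\theta u,\operatorname{Ad}(n)v)=B(\theta u,v)=B(u,\theta v).
\]
The two eigenspaces of $\tau$ in $\mathfrak g_{2\varepsilon_1}$ are therefore orthogonal, the form is nondegenerate on each, and there is $\xi\in\mathfrak g_{2\varepsilon_1}$ with $\tau\xi=\pm\xi$ and $B(\xi,\theta\xi)\ne0$.

\emph{The module.} A positive root $\gamma$ of $B_r$ has $\varepsilon_1$-coefficient $\ge0$, and $2\varepsilon_1$ is the only element of $\Phi\cup\{0\}$ with $\varepsilon_1$-coefficient $\ge2$. So $2\varepsilon_1+\gamma\notin\Phi\cup\{0\}$, and $\xi$ is a highest weight vector for $\mathfrak s$. The submodule $\mathfrak q=U(\mathfrak s)\xi$ is irreducible and isomorphic to $S_0^2V$. It is stable under $\operatorname{Ad}(n)$, the exponential of an element of $\operatorname{ad}\mathfrak s$, so $\theta\xi=\pm\operatorname{Ad}(n)^{-1}\xi\in\mathfrak q$ and $\theta\mathfrak q=U(\mathfrak s)\theta\xi=\mathfrak q$. Also $\mathfrak q\cap\mathfrak s=0$, since these irreducible modules have different highest weights.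

\emph{The bracket.} The span $[\mathfrak q,\mathfrak q]$ of brackets is an $\mathfrak s$-submodule of $\mathfrak g$ and a quotient of $\Lambda^2\mathfrak q$. The highest weight of an irreducible constituent is an element $\sum\lambda_i\varepsilon_i$ of $\Phi\cup\{0\}$ with $\lambda_1\ge\dots\ge\lambda_r\ge0$, that is, $0$, $\varepsilon_1$, $2\varepsilon_1$ or (for $r\ge2$) $\varepsilon_1+\varepsilon_2$. By Lemma~\ref{lem:fft} the only possible constituent is $\mathfrak{so}(V)$, and it occurs at most once. So $[\mathfrak q,\mathfrak q]$ is zero or irreducible and isomorphic to $\mathfrak s$. It contains $[\xi,\theta\xi]=B(\xi,\theta\xi)t_{2\varepsilon_1}$, a nonzero element of $\mathfrak a\subset\mathfrak s$. Two irreducible submodules with nonzero intersection are equal, so $[\mathfrak q,\mathfrak q]=\mathfrak s$, and $\mathfrak s\oplus\mathfrak q$ is a $\theta$-stable subalgebra. Let $\phi:S_0^2V\to\mathfrak q$ be an isomorphism of modules. By Lemma~\ref{lem:fft}, $[\phi\mathsf A,\phi\mathsf B]=\mu[\mathsf A,\mathsf B]$ for a constant $\mu\ne0$. Replacing $\phi$ by $\mu^{-1/2}\phi$ makes $\mathrm{id}\oplus\phi$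 an isomorphism of Lie algebras $\mathfrak{sl}(V)\to\mathfrak s\oplus\mathfrak q$.
\end{proof}

We now regard $\mathfrak g'=\mathfrak{sl}(V)$ as a subalgebra of $\mathfrak g$, with $\mathfrak q=S_0^2V$. Two involutions of $\mathfrak g'$ extend $\theta|_{\mathfrak s}$, differing by a sign on $\mathfrak q$. The maximality of $A$ decides between them.

\begin{lemma}\label{lem:J}
There are a basis $v_{-r},\dots,v_r$ of $V$, with $v_{\pm i}$ of weight $\pm\varepsilon_i$ and $v_0$ of weight $0$, such that $\theta|_{\mathfrak g'}=\operatorname{Ad}(J)$ for the involution $Jv_k=v_{-k}$.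
\end{lemma}

\begin{proof}
The diagram $B_r$ has no symmetry, so all automorphisms of $\mathfrak{so}(V)$ are inner; and for $N$ odd $\mathrm{SO}(V)$ has trivial center, so it is the adjoint group. Hence $\theta|_{\mathfrak s}=\operatorname{Ad}(J)|_{\mathfrak s}$ with $J\in\mathrm{SO}(V)$ and $J^2=1$. The automorphism $\psi=\operatorname{Ad}(J)^{-1}\theta$ of $\mathfrak g'$ is the identity on $\mathfrak s$ and preserves $\mathfrak q$. So $\psi|_{\mathfrak q}$ commutes with $\mathfrak s$ and is a scalar $\lambda$ by Schur's lemma. For $u,u'\in\mathfrak q$ we get $[u,u']=\psi[u,u']=\lambda^2[u,u']$, so $\lambda=\pm1$.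

Since $\operatorname{Ad}(J)=-1$ on $\mathfrak a$, the map $J$ sends the weight line of weight $\mu$ to that of weight $-\mu$. Choose $v_i$ of weight $\varepsilon_i$ for $1\le i\le r$, put $v_{-i}=Jv_i$, and choose $v_0$ of weight $0$; then $Jv_0=\pm v_0$. The zero weight space of $\mathfrak g'$ consists of the traceless diagonal matrices $\operatorname{diag}(x_k)$. The quadratic form pairs $v_k$ only with $v_{-k}$, so the adjoint of $\operatorname{diag}(x_k)$ is $\operatorname{diag}(x_{-k})$. Thus the zero weight space $\mathfrak q_0$ of $\mathfrak q$ is defined by $x_k=x_{-k}$; it has dimension $r\ge1$ and is fixed pointwise by $\operatorname{Ad}(J)$. If $\lambda=-1$, then $\mathfrak q_0\subset\mathfrak z_{\mathfrak m}(\mathfrak a)=\mathfrak a\subset\mathfrak s$, which contradicts $\mathfrak q\cap\mathfrak s=0$. So $\lambda=1$ and $\theta|_{\mathfrak g'}=\operatorname{Ad}(J)$. If $Jv_0=-v_0$, replace $J$ by $-J$ and each $v_{-i}$ by $-v_{-i}$; this does not change $\operatorname{Ad}(J)$.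
\end{proof}

\begin{proposition}\label{prop:BC}
If $\Phi$ is of type $BC_r$, then $(G,\theta)$ has a parametrized cross-section.
\end{proposition}

\begin{proof}
Let $(G',\theta',A')$ be the model of \S\ref{ss:model} for the basis of Lemma~\ref{lem:J}, and let $j:G'\to G$ integrate $\mathfrak g'\subset\mathfrak g$. Then $\ker j$ is finite and $j\theta'=\theta j$. The Lie algebra of $A'$ is $\mathfrak a$, with the same coordinates $\varepsilon_i$. So $\Phi'=\Phi$, and $X_*(A')=\bigoplus\mathbb Z\varepsilon_i^*=Q^\vee=X_*(A)$ by Proposition~\ref{prop:lattice}. Thus (T1) and (T2) hold, and Proposition~\ref{prop:transfer} applies to the morphism of Proposition~\ref{prop:model}.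
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

A general $\Phi$ may have both reduced and nonreduced components. We separate them by splitting the group. Call $G$ \emph{$\theta$-simple} if $\mathfrak g\neq0$ has no $\theta$-stable ideal other than $0$ and $\mathfrak g$.

\begin{lemma}\label{lem:irred}
If $G$ is $\theta$-simple and $\theta\ne\mathrm{id}$, then $r\ge1$ and $\Phi$ is irreducible.
\end{lemma}

\begin{proof}
We have $\mathfrak m\ne0$; if $\mathfrak a=0$, then $\mathfrak m=\mathfrak z_{\mathfrak m}(\mathfrak a)=0$. So $r\ge1$. Suppose $\Phi=\Phi_1\sqcup\Phi_2$ with $\Phi_1\perp\Phi_2$ and both parts nonempty. For $\beta_1\in\Phi_1$, $\beta_2\in\Phi_2$ the sum $\beta_1+\beta_2$ is orthogonal to neither summand, so it is not in $\Phi\cup\{0\}$, and $[\mathfrak g_{\beta_1},\mathfrak g_{\beta_2}]=0$. Let $\mathfrak g_1$ be the subalgebra generated by the $\mathfrak g_\beta$ with $\beta\in\Phi_1$. It is normalized by $\mathfrak l$ and by its generators and centralized by the $\mathfrak g_\beta$ with $\beta\in\Phi_2$, so it is an ideal; it is $\theta$-stable since $\Phi_1=-\Phi_1$.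 Hence $\mathfrak g_1=\mathfrak g$, and $\mathfrak g_\beta$ is central for $\beta\in\Phi_2$, which is impossible.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Being simply connected, $G$ is the direct product of its simple factors, and $\theta$ permutes them. Grouping them into orbits writes $(G,\theta)$ as a product of $\theta$-simple simply connected pairs $(G_\nu,\theta_\nu)$. Then $K=\prod K_\nu$, $P=\prod P_\nu$, $\mathbb C[P]^K=\bigotimes\mathbb C[P_\nu]^{K_\nu}$, and stabilizers are products, so $P^{\mathrm{reg}}=\prod P_\nu^{\mathrm{reg}}$. If $\theta_\nu=\mathrm{id}$, then $P_\nu$ is a point. Otherwise the restricted root system is irreducible by Lemma~\ref{lem:irred}, so it is reduced or of type $BC$, and Proposition~\ref{prop:reduced} or~\ref{prop:BC} gives a parametrized cross-section. The product of these shows that $P/\!/K$ is an affine space, of dimension $r$ by Proposition~\ref{prop:quot}, and gives a cross-section $s$.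

The image $\Sigma=\{x\in P:s\pi(x)=x\}$ is closed, and $\pi|_\Sigma$ is an isomorphism onto $P/\!/K$ with inverse $s$. Let $x\in\Sigma$. Then $d\pi_x$ maps $T_x\Sigma$ isomorphically onto the tangent space of $\mathbb A^r$. So $d\pi_x$ is surjective, $\pi$ is smooth at $x$ as a morphism of smooth varieties, and $T_xP=\ker d\pi_x\oplus T_x\Sigma$. The kernel has dimension $\dim P-r$ and contains $T_x(Kx)$, which has the same dimension by Proposition~\ref{prop:reg} since $x$ is regular. So $\ker d\pi_x=T_x(Kx)$.
\end{proof}

Simple connectedness of $G$ was used in two places: in the product decomposition, and, through (S1), in Proposition~\ref{prop:lattice}.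

\section{Sections and simple connectedness}\label{sec:proofB}

We prove Theorem~\ref{thm:B}. Let $\rho:\tilde G\to G$ be the universal cover; its kernel $Z$ is finite and central. By (L), $\theta$ lifts to an involution of $\tilde G$, again written $\theta$. Let $K=\tilde G^\theta$, and let $\sigma,P,\pi,A,\Phi,W,E,r$ be the objects attached to $(\tilde G,\theta)$. Put $\tilde H=\rho^{-1}(H)$, so $G/H=\tilde G/\tilde H$. The group $K$ is connected by (S1) and has the same Lie algebra $\mathfrak k$ as $\tilde H$, so $\tilde H^0=K$. Since $\tilde G$ is connected and simply connected, the homotopy sequence of $\tilde G\to\tilde G/\tilde H$ gives $\pi_1(G/H)\cong\tilde H/K$. If $G/H$ is simply connected, then $\tilde H=K$, $G/H=\tilde G/K$, the groups $H$ and $K$ have the same orbits and invariants, and Theorem~\ref{thm:A} gives a section with regular image.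

For the converse we present $G/H$ as the quotient of $P$ by a finite group $F\cong\pi_1(G/H)$ and show that a section forces $F=1$.

\begin{lemma}\label{lem:F}
The map $\zeta(h)=h\sigma(h)$ is a homomorphism $\tilde H\to Z$ with kernel $K$. Its image $F$ lies in $A$ and acts freely on $P$ by multiplication, commuting with the action of $\tilde G$. We have $G/H=P/F$, and $(G/H)/\!/H=(P/\!/K)/F$, where $z\in F$ acts on $P/\!/K=A/W$ through $a\mapsto za$.
\end{lemma}

\begin{proof}
For $h\in\tilde H$ we have $\rho(h)\in G^\theta$, so $\zeta(h)=h\theta(h)^{-1}\in Z$. Since the values are central, $\zeta(hh')=h\zeta(h')\sigma(h)=\zeta(h)\zeta(h')$. The kernel is $\tilde H\cap K=K$. The elements of $F$ are semisimple and lie in $P$, so they are $K$-conjugate into $A$ by Proposition~\ref{prop:quot}; being central, they lie in $A$. From $\zeta(h)\,g\sigma(g)=(gh)\sigma(gh)$ we see that $F$ preserves $P$. The action is free, and it commutes with $*$ because $F$ is central. The stabilizer in $\tilde G$ of the class of $1$ in $P/F$ consists of the $g$ with $g\sigma(g)=h\sigma(h)$ for some $h\in\tilde H$, that is, $g\in hK$;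 so it is $\tilde H$, and $G/H=P/F$ by (L).

For $h\in\tilde H$ and $x\in P$ we have $h*x=\zeta(h)\,hxh^{-1}$. So conjugation by $h$ preserves $P$ and induces the action of $h$ on $P/F$. It normalizes $K=\ker\zeta$, so it acts on $P/\!/K$. This action is trivial. Indeed, let $a\in A$ be generic. The element $hah^{-1}\in P$ is semisimple, so $a'=(kh)a(kh)^{-1}\in A$ for some $k\in K$. Then $kh\in N_{\tilde G}(A)$, so $a'\in Wa$ by (RR), and $\pi(hah^{-1})=\pi(a')=\pi(a)$. The images of generic elements are dense in $P/\!/K$.

Hence an $F$-invariant function on $P$ is $\tilde H$-invariant if and only if it is $K$-invariant, that is, $\mathbb C[G/H]^H=(\mathbb C[P]^K)^F$. The action of $F$ on $A/W$ is the stated one because $F$ preserves $A$.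
\end{proof}

\begin{lemma}\label{lem:fixed}
The action of $F$ on $A/W$ is faithful, and every $z\in F$ has a fixed point.
\end{lemma}

\begin{proof}
If $z$ fixes the class of $1$, then $z\in W\cdot1=\{1\}$; this gives faithfulness. Let $z\in F$. It has finite order in the torus $A$, so $z=\exp(2\pi ix)$ with $x\in E$. It is central, so $\beta(z)=1$ and $\beta(x)\in\mathbb Z$ for all $\beta\in\Phi$. Take $w,q,p$ as in Lemma~\ref{lem:alcove} and put $a=\exp(2\pi ip)$. Since $q\in X_*(A)$, we get $w(za)=\exp(2\pi i(p-q))=a$, so $za\in Wa$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:B}]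
By Theorem~\ref{thm:A}, $P/\!/K=\mathbb A^r$. Put $Y=(G/H)/\!/H=\mathbb A^r/F$, and let $\kappa:\mathbb A^r\to Y$, $\nu:P\to P/F$ and $\bar\pi:P/F\to Y$ be the quotient maps, so $\bar\pi\nu=\kappa\pi$. Suppose $s:Y\to P/F$ satisfies $\bar\pi s=\mathrm{id}$.

Since $F$ acts freely, $\nu$ is finite and \'etale. Its pullback along $s\kappa:\mathbb A^r\to P/F$ is a finite \'etale cover of $\mathbb A^r$. Each connected component is a connected covering space of the simply connected space $\mathbb C^r$, so it has degree one and maps isomorphically onto $\mathbb A^r$. Hence there is a morphism $m:\mathbb A^r\to P$ with $\nu m=s\kappa$.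

The morphism $m$ is $F$-invariant. Fix $z\in F$. For each $v$ the points $m(zv)$ and $m(v)$ have the same image in $P/F$, so $\mathbb A^r$ is the union of the closed sets $\{v:m(zv)=z'm(v)\}$, $z'\in F$. As $\mathbb A^r$ is irreducible, one of them is everything. Evaluating at a fixed point $v$ of $z$ (Lemma~\ref{lem:fixed}) gives $m(v)=z'm(v)$, so $z'=1$ by freeness.

Finally $\kappa\pi m=\bar\pi\nu m=\bar\pi s\kappa=\kappa$, so $\pi m(v)\in Fv$ for all $v$ by (Q). By irreducibility again there is $z_0\in F$ with $\pi m(v)=z_0v$ for all $v$. Invariance of $m$ gives $z_0zv=z_0v$ for all $z\in F$ and all $v$. So $F$ acts trivially on $\mathbb A^r$, and $F=1$ by Lemma~\ref{lem:fixed}. Therefore $\tilde H=K$ and $G/H$ is simply connected.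
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ri82}
Richardson, Invent. Math. 66 (1982).

\bibitem{St65}
Steinberg, \emph{Regular elements of semisimple algebraic groups}, Publ. IHES 25 (1965).

\bibitem{St68}
Steinberg, \emph{Endomorphisms of linear algebraic groups}, 1968.

\bibitem{UCM}
\emph{Universidad Complutense de Madrid}, \texttt{https://guillegallego.xyz/files/GuillermoGallego\_Tesis.pdf}

\end{thebibliography}
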